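\title{Shorter edges and longer spokes: a counterexample to a rigidity conjecture for pointed polytopes}

\begin{abstract}
Let $P$ and $Q$ be convex polytopes with the same edge-graph, each with a distinguished point, that of $Q$ lying in the interior. Suppose that every edge of $Q$ is at most as long as the corresponding edge of $P$, and that every vertex of $Q$ is at least as far from the distinguished point as the corresponding vertex of $P$. It was conjectured that $P$ and $Q$ are then isometric. We show that this holds when the edge-graph is complete and fails in general: there are polytopes $P\subset\mathbb{R}^{18}$ and $Q\subset\mathbb{R}^{22}$ with $25$ vertices, both with edge-graph $K_{25}$ minus the edges of a $6$-cycle and both with an interior distinguished point, for which all these inequalities are strict. The construction extends to $K_N$ minus a $6$-cycle for every $N\ge 25$ and to all dimensions $d,e$ with $e-d\ge4$ and $d\ge 2(e-d)+10$.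
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{pointed polytope} is a pair $(P,x_P)$, where $P=\operatorname{conv}\{p_1,\dots,p_n\}\subset\mathbb{R}^d$ is a convex polytope with vertices $p_1,\dots,p_n$ and $x_P\in\mathbb{R}^d$ is a distinguished point. We call the segments from $x_P$ to the vertices the \emph{spokes}. The \emph{edge-graph} of $P$ has the vertices of $P$ as nodes, two of them being adjacent when the segment between them is an edge of $P$. Two pointed polytopes $P\subset\mathbb{R}^d$ and $Q=\operatorname{conv}\{q_1,\dots,q_n\}\subset\mathbb{R}^e$ \emph{have the same edge-graph} $G$ if their vertices are labeled so that $p_ip_j$ is an edge of $P$ exactly when $q_iq_j$ is an edge of $Q$; we write $E(G)$ for the set of these pairs $ij$. They are \emph{isometric} if there is a distance-preserving map $\varphi$ from the affine hull of $\{p_1,\dots,p_n,x_P\}$ into $\mathbb{R}^e$ with $\varphi(p_i)=q_i$ for all $i$ and $\varphi(x_P)=x_Q$. The following conjecture is posed in \cite{slides}, where it carries the label ``W., 2023''.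

\medskip
\noindent\textbf{Conjecture.} \emph{Let $P\subset\mathbb{R}^d$ and $Q\subset\mathbb{R}^e$ be pointed polytopes with the same edge-graph $G$ such that}
\begin{enumerate}
\item[(i)] \emph{$x_Q$ is an interior point of $Q$,}
\item[(ii)] \emph{$\|q_i-q_j\|\le\|p_i-p_j\|$ for all $ij\in E(G)$,}
\item[(iii)] \emph{$\|q_i-x_Q\|\ge\|p_i-x_P\|$ for all $i$.}
\end{enumerate}
\emph{Then $P$ and $Q$ are isometric.}
\medskip

In passing from $P$ to $Q$, edges may only shrink and spokes may only grow. Shrinking edges pull the vertices together, growing spokes push them away from a point that they surround, and one expects the two effects to block each other. For segments this is the triangle inequality: if $x_Q$ lies between $q_1$ and $q_2$, then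
\[
\|q_1-q_2\|=\|q_1-x_Q\|+\|q_2-x_Q\|\ge\|p_1-x_P\|+\|p_2-x_P\|\ge\|p_1-p_2\|\ge\|q_1-q_2\|,
\]
and equality holds throughout. An averaged form of this chain settles every complete graph.

\begin{proposition}\label{prop:complete}
If $G$ is a complete graph, the conjecture is true.
\end{proposition}

The conjecture asks only that the graphs agree: the dimensions $d$ and $e$ and the higher-dimensional faces may differ. This freedom makes it false, even with strict inequalities, with $x_P$ interior as well, and for graphs that miss only six edges.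

\begin{theorem}\label{thm:main}
There are polytopes $P\subset\mathbb{R}^{18}$ and $Q\subset\mathbb{R}^{22}$ with $25$ vertices each and the same edge-graph $G$, namely $K_{25}$ minus the edges of a $6$-cycle, and points $x_P\in\operatorname{int}P$, $x_Q\in\operatorname{int}Q$, such that
\begin{equation}\label{eq:strict}
\|q_i-q_j\|<\|p_i-p_j\|\ \text{ for all } ij\in E(G),\qquad \|q_i-x_Q\|>\|p_i-x_P\|\ \text{ for all } i .
\end{equation}
In particular \textup{(i)--(iii)} hold and $P$ and $Q$ are not isometric, so the conjecture is false.
\end{theorem}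

\begin{theorem}\label{thm:range}
Full-dimensional polytopes $P\subset\mathbb{R}^d$ and $Q\subset\mathbb{R}^e$ with the same edge-graph $G$ and points $x_P\in\operatorname{int}P$, $x_Q\in\operatorname{int}Q$ that satisfy \eqref{eq:strict} exist
\begin{enumerate}
\item[(a)] for all integers $d,e$ with $e-d\ge4$ and $d\ge2(e-d)+10$;
\item[(b)] with $G$ equal to $K_N$ minus the edges of a $6$-cycle, for every $N\ge25$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:square} shows the construction on a square, where every step but one works, and isolates the condition that fails. Section~\ref{sec:prism} replaces the square by a triangular prism for which the condition holds. Sections~\ref{sec:P}--\ref{sec:lengths} build $P$ and $Q$ and compare their lengths.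

\section{Faces, interior points and inner products}\label{sec:facts}

Let $K=\operatorname{conv}\{y_1,\dots,y_n\}\subset\mathbb{R}^m$ with distinct points $y_i$. A \emph{face} of $K$ is the set of points of $K$ at which some affine function attains its maximum over $K$; it is the convex hull of those $y_i$ at which the maximum is attained. \emph{Vertices} and \emph{edges} are the faces of dimension $0$ and $1$.

\begin{lemma}\label{lem:faces}
\begin{enumerate}
\item[(a)] If an affine function $\psi$ equals $1$ at $y_i$ and $y_j$, $i\ne j$, and is less than $1$ at all other $y_k$, then the segment $y_iy_j$ is an edge of $K$, and $y_i$, $y_j$ are vertices.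
\item[(b)] If a point of a face of $K$ is a convex combination, with positive weights, of some points of $K$, then all these points lie in the face.
\item[(c)] Let $\dim K=m$. A point lies in $\operatorname{int}K$ if and only if it is a convex combination of $y_1,\dots,y_n$ with all weights positive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The face defined by $\psi$ is the segment $y_iy_j$. For small $\varepsilon>0$ the function $\psi+\varepsilon\langle y_i-y_j,\cdot\,\rangle$ is maximal at $y_i$ alone.

(b) If a weighted mean of values that are at most the maximum equals the maximum, then each value with positive weight equals the maximum.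

(c) A boundary point lies in the face defined by a nonconstant affine function. If it had positive weights, then by (b) all $y_i$ would lie in a hyperplane. Conversely, let $x\in\operatorname{int}K$ and $c=\frac1n\sum_iy_i$. For small $\varepsilon>0$ the point $x'=x+\varepsilon(x-c)$ lies in $K$, and $x=\frac1{1+\varepsilon}x'+\frac{\varepsilon}{1+\varepsilon}c$ has all weights positive.
\end{proof}

The \emph{Gram matrix} of vectors $y_1,\dots,y_n$ has entries $\langle y_i,y_j\rangle$. Every positive definite $n\times n$ matrix is the Gram matrix of a basis of $\mathbb{R}^n$.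

When $x_P=0$ and $x_Q=0$, expanding the squares gives
\begin{equation}\label{eq:slack}
\|p_i-p_j\|^2-\|q_i-q_j\|^2=2\bigl(\langle q_i,q_j\rangle-\langle p_i,p_j\rangle\bigr)-\bigl(\|q_i\|^2-\|p_i\|^2\bigr)-\bigl(\|q_j\|^2-\|p_j\|^2\bigr).
\end{equation}
So \eqref{eq:strict} forces $\langle q_i,q_j\rangle>\langle p_i,p_j\rangle$ on every edge. Conversely, if these inequalities hold with some margin and the spokes of $Q$ are longer by much less than the margin, then \eqref{eq:strict} holds. We therefore look for two configurations with almost the same norms in which $Q$ has the larger inner product on every edge.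

\section{Complete graphs}\label{sec:complete}

For weights $\lambda_i$ with $\sum_i\lambda_i=1$ and any points $y_i$ and $x$,
\begin{equation}\label{eq:variance}
\sum_i\lambda_i\|y_i-x\|^2=\frac12\sum_{i,j}\lambda_i\lambda_j\|y_i-y_j\|^2+\Bigl\|\sum_i\lambda_iy_i-x\Bigr\|^2 .
\end{equation}
Indeed, after translating $x$ to $0$, the double sum is $\frac12\sum_{i,j}\lambda_i\lambda_j(\|y_i\|^2+\|y_j\|^2-2\langle y_i,y_j\rangle)=\sum_i\lambda_i\|y_i\|^2-\|\sum_i\lambda_iy_i\|^2$.

\begin{proof}[Proof of Proposition~\ref{prop:complete}]
By (i) and Lemma~\ref{lem:faces}(c), $x_Q=\sum_i\lambda_iq_i$ with all $\lambda_i>0$ and $\sum_i\lambda_i=1$. Apply \eqref{eq:variance} to $Q$, where the last term vanishes, then (ii) to all pairs, then \eqref{eq:variance} to $P$, then (iii):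
\begin{align*}
\sum_i\lambda_i\|q_i-x_Q\|^2&=\frac12\sum_{i,j}\lambda_i\lambda_j\|q_i-q_j\|^2\le\frac12\sum_{i,j}\lambda_i\lambda_j\|p_i-p_j\|^2\\
&\le\sum_i\lambda_i\|p_i-x_P\|^2\le\sum_i\lambda_i\|q_i-x_Q\|^2 .
\end{align*}
All inequalities are equalities. Since all weights are positive, $\|q_i-q_j\|=\|p_i-p_j\|$ for all $i,j$ and $\|q_i-x_Q\|=\|p_i-x_P\|$ for all $i$. Hence the vectors $p_i-x_P$ and the vectors $q_i-x_Q$ have the same Gram matrix, that is, $\|\sum_ic_i(p_i-x_P)\|=\|\sum_ic_i(q_i-x_Q)\|$ for all real $c_i$. So $L\colon\sum_ic_i(p_i-x_P)\mapsto\sum_ic_i(q_i-x_Q)$ is a well-defined norm-preserving linear map, and $\varphi(y)=x_Q+L(y-x_P)$ is the required isometry.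
\end{proof}

Hypothesis (i) supplies the positive weights, and a boundary point does not suffice: if $Q$ is an equilateral triangle with $x_Q=q_3$, and $P$ arises by widening the angle at $x_P=p_3$ while keeping the two adjacent sides, then (ii) and (iii) hold and $P$, $Q$ are not isometric. Completeness of $G$ is used only to have (ii) for all pairs. So in any counterexample to the conjecture some non-edge is strictly longer in $Q$ than in $P$.

\section{The construction on a square, and the obstruction}\label{sec:square}

From now on both distinguished points are the origin.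

\subsection*{Folding.} Let $F$ be the square with vertices $\bar q_1=(1,0)$, $\bar q_2=(0,1)$, $\bar q_3=-\bar q_1$, $\bar q_4=-\bar q_2$. For $0<\omega<\pi/2$ lift one diagonal and lower the other:
\[
\bar p_1,\bar p_3=(\pm\cos\omega,\,0,\,\sin\omega),\qquad \bar p_2,\bar p_4=(0,\,\pm\cos\omega,\,-\sin\omega).
\]
All eight vectors have norm $1$. On the edges $12,23,34,41$ the inner product is $0$ for the $\bar q$'s and $-\sin^2\omega$ for the $\bar p$'s, so by \eqref{eq:slack} these edges are strictly shorter in $F$. The inequalities (i)--(iii) for the graph of $F$ thus do not force an isometry. What fails is the combinatorics: the $\bar p$'s span a tetrahedron, whose edge-graph contains the diagonals $13$ and $24$, and these have length $2\cos\omega<2$.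

\subsection*{Destroying an edge.} We remove the unwanted edge $\bar p_1\bar p_3$ by adding vertices. Choose a point $r$ strictly between $\bar p_1$ and $\bar p_3$, add an orthogonal plane $\mathbb{R}^2$, and add three new points $(r,Ro_\kappa)$, where $o_1,o_2,o_3$ are the vertices of an equilateral triangle centered at $0$. The center $(r,0)$ of the new triangle lies on the segment, so by Lemma~\ref{lem:faces}(b) the segment is not a face of the new convex hull. The edge $24$ is treated in the same way in a further orthogonal plane. Lemma~\ref{lem:P} will show that such new points are adjacent to all other vertices and destroy no other edge.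

\subsection*{Matching the new vertices.} The polytope $Q$ needs the same number of new vertices, adjacent to everything, while the graph of $F$ must survive. Iterated pyramids do this: each new vertex is an apex $(\ell,z)$, with $z$ pointing into a new dimension orthogonal to $F$. The inner product of $(r,Ro_\kappa)$ with $(\bar p_w,0)$ is $\langle r,\bar p_w\rangle$, and that of $(\ell,z)$ with $(\bar q_w,0)$ is $\langle\ell,\bar q_w\rangle$. For large $R$ the length of $z$ can be chosen so that the two new vertices have almost the same norm. By \eqref{eq:slack}, what remains is the following condition.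

\begin{definition}\label{def:dominate}
Let $(\bar q_w)_{w\in W}$ and $(\bar p_w)_{w\in W}$ be vectors in $\mathbb{R}^m$ and $\mathbb{R}^n$. A vector $\ell\in\mathbb{R}^m$ \emph{dominates} $r\in\mathbb{R}^n$ if $\langle\ell,\bar q_w\rangle>\langle r,\bar p_w\rangle$ for all $w\in W$.
\end{definition}

(The origin lies in the face $F$ of the pyramid, so at the end $F$ is shifted slightly to make the origin interior; strict inequalities survive this.) Domination is a real restriction. Call $\lambda\in\mathbb{R}^W$ a \emph{positive dependency} if $\lambda\ge0$, $\lambda\neq0$ and $\sum_w\lambda_w\bar q_w=0$. Multiplying the inequalities of Definition~\ref{def:dominate} by $\lambda_w$ and adding gives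
\begin{equation}\label{eq:obstruction}
r\text{ is dominated}\ \Longrightarrow\ \Bigl\langle r,\sum_w\lambda_w\bar p_w\Bigr\rangle<0\ \text{ for every positive dependency }\lambda .
\end{equation}
For the square, $\bar q_1+\bar q_3=0$, while $\langle r,\bar p_1+\bar p_3\rangle=2\sin^2\omega>0$ for every $r$ on the segment $\bar p_1\bar p_3$. No such $r$ is dominated, and the construction stops here.

\begin{remark}\label{rem:quad}
Changing the shape of the quadrilateral does not help. Let $\bar q_1,\dots,\bar q_4$ be the vertices of a convex quadrilateral containing $0$, with Gram matrix $X$, and let $\bar p_1,\dots,\bar p_4$ be linearly independent, with Gram matrix $Y=X+D$, where $D$ vanishes on the diagonal and is at most $0$ on the edges. The origin lies in the triangle $123$ or $134$, say in $123$, which gives a positive dependency $\lambda$ with $\lambda_4=0$. Since $X\lambda=0$,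
\[
0<\tfrac12\lambda^{\top}Y\lambda=\lambda_1\lambda_2D_{12}+\lambda_1\lambda_3D_{13}+\lambda_2\lambda_3D_{23}.
\]
Dropping the nonpositive last term gives $\lambda_1(D\lambda)_1>0$, and dropping the first gives $\lambda_3(D\lambda)_3>0$. So $(Y\lambda)_1>0$ and $(Y\lambda)_3>0$, and \eqref{eq:obstruction} excludes every $r$ on the segment $\bar p_1\bar p_3$. The argument works because the support of $\lambda$ contains only one non-edge.
\end{remark}

\section{A lopsided prism and a simplex in $\mathbb{R}^6$}\label{sec:prism}

\subsection*{The prism.} Let $u_1,u_2,u_3\in\mathbb{R}^2$ be unit vectors with $u_1+u_2+u_3=0$, so that $\langle u_i,u_j\rangle=-\frac12$ for $i\ne j$. Let $W=\{a_1,a_2,a_3,b_1,b_2,b_3\}$ and, in $\mathbb{R}^3=\mathbb{R}^2\times\mathbb{R}$, put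
\[
\bar q_{a_i}=(2u_i,1),\qquad\bar q_{b_i}=(20u_i,-1),\qquad F=\operatorname{conv}\{\bar q_w:w\in W\}.
\]
The six points sum to $0$ and $\dim F=3$, so $0\in\operatorname{int}F$ by Lemma~\ref{lem:faces}(c).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \i/\t in {1/90,2/210,3/330}{
  \coordinate (a\i) at (\t:0.95); \coordinate (b\i) at (\t:2.7);}
\draw[thick] (a1)--(a2)--(a3)--cycle (b1)--(b2)--(b3)--cycle (a1)--(b1) (a2)--(b2) (a3)--(b3);
\draw[dashed] (a1)--(b2)--(a3)--(b1)--(a2)--(b3)--(a1);
\foreach \i/\t in {1/90,2/210,3/330}{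
  \fill (a\i) circle (1.6pt); \fill (b\i) circle (1.6pt);
  \node at (\t:0.52) {\small $a_{\i}$}; \node at (\t:3.0) {\small $b_{\i}$};}
\end{tikzpicture}
\caption{The prism $F$ seen from above, not to scale: the triangle $b_1b_2b_3$ is ten times as large as $a_1a_2a_3$. The nine solid segments are the edges of $F$. The six dashed segments $a_ib_j$, $i\ne j$, are the non-edges; they form the $6$-cycle $a_1b_2a_3b_1a_2b_3$.}
\label{fig:prism}
\end{figure}

\begin{lemma}\label{lem:F}
All six points $\bar q_w$ are vertices of $F$. The edges are the pairs $a_ia_j$, $b_ib_j$ and $a_ib_i$; the non-edges are the six pairs $a_ib_j$ with $i\ne j$, which form the $6$-cycle $a_1b_2a_3b_1a_2b_3$ of Figure~\ref{fig:prism}.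
\end{lemma}

\begin{proof}
Let $\{i,j,k\}=\{1,2,3\}$. We take inner products with three vectors and apply Lemma~\ref{lem:faces}(a) after scaling. The vector $(u_i,9)$ gives $11$ at $a_i,b_i$, $8$ at $a_j,a_k$ and $-19$ at $b_j,b_k$; so $a_ib_i$ is an edge. The vector $(-u_k,10)$ gives $11$ at $a_i,a_j$, $8$ at $a_k$, $0$ at $b_i,b_j$ and $-30$ at $b_k$; so $a_ia_j$ is an edge. The vector $(-u_k,-10)$ gives $20$ at $b_i,b_j$, $-10$ at $b_k$, $-9$ at $a_i,a_j$ and $-12$ at $a_k$; so $b_ib_j$ is an edge. Finally,
\begin{equation}\label{eq:cross}
\tfrac{10}{11}\bar q_{a_i}+\tfrac1{11}\bar q_{b_j}=\bigl(\tfrac{20}{11}(u_i+u_j),\tfrac9{11}\bigr)=\tfrac{10}{11}\bar q_{a_j}+\tfrac1{11}\bar q_{b_i}.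
\end{equation}
If the segment $a_ib_j$ were a face, it would contain $\bar q_{a_j}$ by Lemma~\ref{lem:faces}(b); but its only point of height $1$ is $\bar q_{a_i}$.
\end{proof}

\subsection*{Choosing the Gram matrix.} The analog of folding is to perturb the Gram matrix $X$ of the $\bar q_w$, which has rank $3$, to a positive definite matrix $Y=X+D$. We take $D$ zero on the diagonal, equal to $-\alpha,-\beta,-\delta<0$ on the edges $a_ia_j$, $b_ib_j$, $a_ib_i$, and equal to $\sigma$ on the non-edges. Two positive dependencies show how to choose these numbers.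

The first is the all-ones vector $\mathbf 1$. Since $X\mathbf 1=0$, positive definiteness requires $\mathbf 1^{\top}D\mathbf 1=12\sigma-6(\alpha+\beta+\delta)>0$, and in particular $\sigma>\beta/2$. The row sums of $Y$ then have a positive total, whereas by \eqref{eq:obstruction} a vector $\bar p_w$ can be dominated only if the row sum at $w$ is negative. So the two ends of a non-edge cannot both be dominated. We arrange that $\bar p_{b_j}$ is dominated and place $r$ close to it.

The second is $3\bar q_{a_k}+0.8\,\bar q_{b_k}+1.1\,(\bar q_{b_i}+\bar q_{b_j})=0$ for $\{i,j,k\}=\{1,2,3\}$; its support contains two non-edges. For $r=\bar p_{b_j}$, condition \eqref{eq:obstruction} reads $3\sigma-0.8\beta-1.1\beta<0$. Together we need $\beta/2<\sigma<1.9\,\beta/3$, and $\alpha,\delta$ small. (If the ratio $10$ of the triangles is replaced by $\rho\ge2$, the weights become $3$, $1-2/\rho$, $1+1/\rho$, and the upper bound becomes $(2-1/\rho)\beta/3$, which exceeds $\beta/2$ exactly when $\rho>2$.) For $\beta=0.3$ the window is $0.15<\sigma<0.19$. We take $\sigma=0.16$ and $\alpha=\delta=0.001$.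 For $i\ne j$ the entries are
\[
\begin{array}{c|cc|ccc|c}
 & a_ia_i & b_ib_i & a_ia_j & b_ib_j & a_ib_i & a_ib_j\\ \hline
X & 5 & 401 & -1 & -199 & 39 & -21\\
Y & 5 & 401 & -1.001 & -199.3 & 38.999 & -20.84
\end{array}
\]
and therefore
\begin{equation}\label{eq:XY}
Y_{ww}=X_{ww}\ \ (w\in W),\qquad Y_{vw}<X_{vw}\ \text{ for every edge } vw\text{ of }F .
\end{equation}

\begin{lemma}\label{lem:Y}
The matrix $Y$ is positive definite.
\end{lemma}

\begin{proof}
With $I$ the identity and $J$ the all-ones matrix of size $3$, the $aa$, $ab$ and $bb$ blocks of $Y$ are $6.001I-1.001J$, $59.839I-20.84J$ and $600.3I-199.3J$. Write vectors as $(\xi,\zeta)\in\mathbb{R}^3\oplus\mathbb{R}^3$. The subspace where $\xi$ and $\zeta$ are both constant and the subspace where both have zero sum are orthogonal complements, and both are invariant under $Y$. On the first $J$ acts as $3$, on the second as $0$. So $Y$ acts on the first subspace by $M_1$, and on the second by $M_2$ applied to each pair $(\xi_i,\zeta_i)$, where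
\[
M_1=\begin{pmatrix}2.998&-2.681\\-2.681&2.4\end{pmatrix},\qquad M_2=\begin{pmatrix}6.001&59.839\\59.839&600.3\end{pmatrix}.
\]
Both have positive diagonal, $\det M_1=7.1952-7.187761>0$ and $\det M_2=3602.4003-3580.705921>0$.
\end{proof}

Let $(\bar p_w)_{w\in W}$ be a basis of $\mathbb{R}^6$ with Gram matrix $Y$. The origin is not in the convex hull of a basis, so to make $x_P$ interior we add one more point,
\[
\bar p_\ast=-\sum_{w\in W}\bar p_w .
\]
The seven points $\bar p_v$, $v\in W\cup\{\ast\}$, sum to $0$. They are affinely independent, because every linear dependency among them is a multiple of $(1,\dots,1)$, whose coefficients do not sum to $0$. The row sums of $Y$ are those of $M_1$, namely $0.317$ at $a_i$ and $-0.281$ at $b_i$. Hence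
\begin{equation}\label{eq:star}
\langle\bar p_\ast,\bar p_{a_i}\rangle=-0.317,\qquad\langle\bar p_\ast,\bar p_{b_i}\rangle=0.281,\qquad\|\bar p_\ast\|^2=3(0.317-0.281)=0.108 .
\end{equation}
For $i\ne j$ and $\mu=10^{-5}$ put
\[
r_{ij}=(1-\mu)\,\bar p_{b_j}+\mu\,\bar p_{a_i}.
\]
This point lies strictly between $\bar p_{a_i}$ and $\bar p_{b_j}$, and $\|r_{ij}\|^2\le401$ by convexity of the norm.

\subsection*{Dominating vectors.} By \eqref{eq:star}, the vector $(0,-s)$ dominates $\bar p_\ast$ when $0.281<s<0.317$; we take $\ell_\ast=(0,-0.3)$. For $\bar p_{b_j}$ the first candidate is $\bar q_{b_j}$. The differences $X_{b_jw}-Y_{b_jw}$ at $w=b_j,b_k,a_j,a_k$ ($k\ne j$) are $0$, $0.3$, $0.001$, $-0.16$. Raising the height by $0.18$ adds $0.18$ at the $a$'s and subtracts $0.18$ at the $b$'s; this repairs $a_k$ and spoils $b_j$. Adding $0.01u_j$ gains $0.2$ at $b_j$ and, because the triangle $a_1a_2a_3$ is small, costs only $0.01$ at $a_k$. So we take $\ell_j=(20.01u_j,-0.82)$. The norms are $\|\ell_\ast\|^2=0.09$ and $\|\ell_j\|^2=400.4001+0.6724=401.0725$.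

\begin{lemma}\label{lem:dominate}
For all $w\in W$ and $i\ne j$,
\[
\langle\ell_\ast,\bar q_w\rangle-\langle\bar p_\ast,\bar p_w\rangle\ge0.005,\qquad\langle\ell_j,\bar q_w\rangle-\langle r_{ij},\bar p_w\rangle\ge0.005 .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:star} the first difference is $-0.3+0.317=0.017$ at $a_i$ and $0.3-0.281=0.019$ at $b_i$. For the second, with $k\ne j$:
\[
\begin{array}{c|cccc}
w & b_j & b_k & a_j & a_k\\ \hline
\langle\ell_j,\bar q_w\rangle & 400.2+0.82 & -200.1+0.82 & 40.02-0.82 & -20.01-0.82\\
Y_{b_jw} & 401 & -199.3 & 38.999 & -20.84\\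
\text{difference} & 0.02 & 0.02 & 0.201 & 0.01
\end{array}
\]
Now $\langle r_{ij},\bar p_w\rangle=Y_{b_jw}+\mu(Y_{a_iw}-Y_{b_jw})$. For $w=b_j$ we have $|Y_{a_iw}-Y_{b_jw}|=421.84$, and for $w\ne b_j$ it is at most $39+199.3$. So the correction is at most $422\mu=0.00422$, and $0.01-0.00422>0.005$.
\end{proof}

\section{The polytope $P$}\label{sec:P}

One group of three new points for each non-edge suffices for Theorem~\ref{thm:main}. For Theorem~\ref{thm:range} we allow more and larger groups. Let $\Gamma$ be a finite set of \emph{groups}. To each $\gamma\in\Gamma$ assign an integer $k_\gamma\ge3$ and a pair $(i_\gamma,j_\gamma)$ of distinct elements of $\{1,2,3\}$, so that each of the six such pairs occurs; write $r_\gamma=r_{i_\gamma j_\gamma}$. Let $o_{\gamma,1},\dots,o_{\gamma,k_\gamma}\in\mathbb{R}^{k_\gamma-1}$ be the unit vectors to the vertices of a regular simplex centered at $0$. They span $\mathbb{R}^{k_\gamma-1}$, sum to $0$, and have pairwise inner products $-1/(k_\gamma-1)$. Let $R=100$, and in $\mathbb{R}^d=\mathbb{R}^6\oplus\bigoplus_{\gamma}\mathbb{R}^{k_\gamma-1}$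 put
\[
p_v=(\bar p_v,0)\quad(v\in W\cup\{\ast\}),\qquad p_{\gamma,\kappa}=(r_\gamma,\ R\,o_{\gamma,\kappa}\text{ in the summand }\gamma).
\]
We call the seven points $p_v$ the \emph{base points}. Let $U$ be the set of pairs $(\gamma,\kappa)$ with $1\le\kappa\le k_\gamma$, let $T=\{\ast\}\cup U$, and let $P$ be the convex hull of the points indexed by $W\cup T$, with $x_P=0$. Let $G$ be the graph on $W\cup T$ in which all pairs are adjacent except $a_ib_j$, $i\ne j$.

\begin{lemma}\label{lem:P}
All points $p_v$, $v\in W\cup T$, are vertices of $P$, the edge-graph of $P$ is $G$, $\dim P=d=6+\sum_\gamma(k_\gamma-1)$, and $0\in\operatorname{int}P$.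
\end{lemma}

\begin{proof}
\emph{Available affine functions.} Let $s_v$, $v\in W\cup\{\ast\}$, be arbitrary reals, and let $c_{\gamma,\kappa}$ be reals with $\sum_\kappa c_{\gamma,\kappa}=0$ for each $\gamma$. By affine independence there is an affine function on $\mathbb{R}^6$ with value $s_v$ at $\bar p_v$; at $r_\gamma$ it has the value $\bar s_\gamma=(1-\mu)s_{b_{j_\gamma}}+\mu s_{a_{i_\gamma}}$. The linear map $\tau\mapsto(\langle\tau,Ro_{\gamma,\kappa}\rangle)_\kappa$ is injective from $\mathbb{R}^{k_\gamma-1}$ into the zero-sum hyperplane of $\mathbb{R}^{k_\gamma}$, hence onto it. Adding one such linear function for each summand, we obtain an affine function on $\mathbb{R}^d$ with values $s_v$ at $p_v$ and $\bar s_\gamma+c_{\gamma,\kappa}$ at $p_{\gamma,\kappa}$.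

\emph{Edges.} For each adjacent pair we give values that are $1$ on the pair and less than $1$ elsewhere; parameters not mentioned are $0$. Lemma~\ref{lem:faces}(a) then applies, and every point belongs to some adjacent pair.
\begin{enumerate}
\item Adjacent base points $v,v'$: put $s_v=s_{v'}=1$. Since $\{v,v'\}$ is not a pair $a_ib_j$ with $i\ne j$, each $\bar s_\gamma$ is $0$, $\mu$ or $1-\mu$.
\item A base point $v$ and $(\gamma,\kappa)$: put $s_v=1$, so each $\bar s_{\gamma'}$ is $0$, $\mu$ or $1-\mu$. Put $c_{\gamma,\kappa}=1-\bar s_\gamma>0$ and $c_{\gamma,\kappa'}=-(1-\bar s_\gamma)/(k_\gamma-1)<0$ for $\kappa'\ne\kappa$.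
\item $(\gamma,\kappa)$ and $(\gamma,\kappa')$: put $c_{\gamma,\kappa}=c_{\gamma,\kappa'}=1$, and $-2/(k_\gamma-2)$ for the other members of the group.
\item $(\gamma,\kappa)$ and $(\gamma',\kappa')$ with $\gamma\ne\gamma'$: put $c_{\gamma,\kappa}=c_{\gamma',\kappa'}=1$, and $-1/(k_\gamma-1)$, respectively $-1/(k_{\gamma'}-1)$, for the other members of the two groups.
\end{enumerate}

\emph{Non-edges.} Let $i\ne j$ and choose $\gamma$ with $(i_\gamma,j_\gamma)=(i,j)$. Then
\begin{equation}\label{eq:center}
\frac1{k_\gamma}\sum_\kappa p_{\gamma,\kappa}=(r_{ij},0)=(1-\mu)\,p_{b_j}+\mu\,p_{a_i}.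
\end{equation}
If the segment $p_{a_i}p_{b_j}$ were a face, it would contain each $p_{\gamma,\kappa}$ by Lemma~\ref{lem:faces}(b). But the segment lies in $\mathbb{R}^6\oplus0$, and $p_{\gamma,\kappa}$ does not.

\emph{Dimension and interior.} Differences of base points span $\mathbb{R}^6$, and the differences $p_{\gamma,\kappa}-p_{\gamma,\kappa'}$ span the summand $\gamma$, so $\dim P=d$. To the relation $\sum_vp_v=0$ over the seven base points add $\varepsilon$ times the left side minus the right side of \eqref{eq:center}, for every $\gamma$. For $0<\varepsilon<1/|\Gamma|$ all coefficients are positive, and their sum is still $7$. Divide by $7$ and apply Lemma~\ref{lem:faces}(c).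
\end{proof}

The condition $k_\gamma\ge3$ is used in case (3): for $k_\gamma=2$ the midpoint of the two new points would lie on the segment $p_{a_i}p_{b_j}$, so they would not be adjacent. The condition $\mu>0$ is used in cases (1) and (2): for $\mu=0$ the point $p_{b_j}$ would be the center of a group and not a vertex.

\section{The polytope $Q$}\label{sec:Q}

Every $t\in T$ becomes an apex $(\ell_t,z_t)$ of a pyramid over $F$. The first component is fixed by domination: $\ell_\ast$ is as in Section~\ref{sec:prism}, and $\ell_{(\gamma,\kappa)}=\ell_{j_\gamma}$. Since $\langle p_{\gamma,\kappa},p_w\rangle=\langle r_\gamma,\bar p_w\rangle$, Lemma~\ref{lem:dominate} says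
\begin{equation}\label{eq:margin}
\langle\ell_t,\bar q_w\rangle-\langle p_t,p_w\rangle\ge0.005\qquad(t\in T,\ w\in W).
\end{equation}
The length $\eta_t>0$ of $z_t$ is fixed by making the spoke slightly longer than in $P$: we set $\eta_t^2=\|p_t\|^2-\|\ell_t\|^2+0.001$. Then
\[
\eta_\ast^2=0.108-0.09+0.001=0.019,\qquad\eta_{\gamma,\kappa}^2=\|r_\gamma\|^2+10^4-401.0725+0.001\ge9598,
\]
so $\eta_\ast>0.13$ and $\eta_{\gamma,\kappa}>97$. For the groups, positivity of $\eta_t^2$ comes from the size of $R$; the point $p_\ast$ has no such component, and there we use $\|\ell_\ast\|<\|\bar p_\ast\|$.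

The directions of the $z_t$ must be linearly independent, to give a pyramid, and have positive inner products, to keep the apices close to each other. The matrix $\frac12(I+J)$ of size $|T|$ is positive definite, so there is a basis $(f_t)_{t\in T}$ of $\mathbb{R}^T$ of unit vectors with $\langle f_t,f_{t'}\rangle=\frac12$ for $t\ne t'$. Put $z_t=\eta_tf_t$.

It remains to shift $F$ away from the apices. Let $h=\theta\sum_{t\in T}z_t\neq0$, where $\theta>0$ is so small that
\begin{equation}\label{eq:theta}
\|h\|^2+2\langle z_t,h\rangle<0.009\quad(t\in T),\qquad-\theta\sum_{t\in T}\ell_t\in\operatorname{int}F ;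
\end{equation}
this is possible because $T$ is finite and $0\in\operatorname{int}F$. In $\mathbb{R}^e=\mathbb{R}^3\oplus\mathbb{R}^T$ put
\[
q_w=(\bar q_w,-h)\quad(w\in W),\qquad q_t=(\ell_t,z_t)\quad(t\in T),
\]
let $Q$ be the convex hull of these points, and let $x_Q=0$.

\begin{lemma}\label{lem:Q}
All points $q_v$, $v\in W\cup T$, are vertices of $Q$, the edge-graph of $Q$ is $G$, $\dim Q=e=3+|T|$, and $0\in\operatorname{int}Q$.
\end{lemma}

\begin{proof}
\emph{Pyramid structure.} The vectors $z_t+h$ form a basis of $\mathbb{R}^T$. Indeed, if $\sum_tc_t(z_t+h)=0$ and $C=\sum_tc_t$, then $c_t+\theta C=0$ for all $t$; summing gives $C(1+\theta|T|)=0$, so $C=0$ and all $c_t=0$. Let $A=\mathbb{R}^3\times\{-h\}$ be the affine hull of the $q_w$, $w\in W$. The vectors $q_t-(0,-h)=(\ell_t,z_t+h)$ span a complement of $\mathbb{R}^3\oplus0$. Hence $\dim Q=e$, and every affine function on $A$ extends to $\mathbb{R}^e$ with arbitrarily prescribed values at the $q_t$.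

\emph{Edges.} We apply Lemma~\ref{lem:faces}(a). If $vw$ is an edge of $F$, take an affine function on $A$ that is $1$ at $q_v,q_w$ and less than $1$ at the other four points, and give all apices the value $0$. For $w\in W$ and $t\in T$, take an affine function on $A$ that is $1$ at $q_w$ and less than $1$ at the other five points, which exists because $\bar q_w$ is a vertex of $F$; give $q_t$ the value $1$ and the other apices the value $0$. For $t\ne t'$, take $0$ on $A$, the value $1$ at $q_t,q_{t'}$ and $0$ at the other apices.

\emph{Non-edges.} Both sides of \eqref{eq:cross} are convex combinations, so the identity holds for the shifted points $q_w$, and the last step of the proof of Lemma~\ref{lem:F} shows that $q_{a_i}q_{b_j}$ is not a face of $Q$ for $i\ne j$.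

\emph{Interior.} By \eqref{eq:theta} and Lemma~\ref{lem:faces}(c), $-\theta\sum_t\ell_t=\sum_w\lambda_w\bar q_w$ with all $\lambda_w>0$ and $\sum_w\lambda_w=1$. Then
\[
\sum_w\lambda_wq_w+\theta\sum_tq_t=\Bigl(-\theta\sum_t\ell_t+\theta\sum_t\ell_t,\ -h+h\Bigr)=0 .
\]
Divide by $1+\theta|T|$ and apply Lemma~\ref{lem:faces}(c).
\end{proof}

\section{Comparison of lengths}\label{sec:lengths}

\begin{lemma}\label{lem:metric}
The pointed polytopes $(P,0)$ and $(Q,0)$ satisfy \eqref{eq:strict}.
\end{lemma}

\begin{proof}
\emph{Spokes.} By \eqref{eq:XY} and the definition of $\eta_t$,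
\[
\|q_w\|^2-\|p_w\|^2=\|h\|^2>0\quad(w\in W),\qquad\|q_t\|^2-\|p_t\|^2=0.001>0\quad(t\in T).
\]
We insert these values into \eqref{eq:slack}, and write $\Delta_{vw}=\|p_v-p_w\|^2-\|q_v-q_w\|^2$.

\emph{Edges $vw$ within $W$.} Here $\langle q_v,q_w\rangle=X_{vw}+\|h\|^2$, so the shift cancels and $\Delta_{vw}=2(X_{vw}-Y_{vw})>0$ by \eqref{eq:XY}.

\emph{Edges $tw$ with $t\in T$, $w\in W$.} Here $\langle q_t,q_w\rangle=\langle\ell_t,\bar q_w\rangle-\langle z_t,h\rangle$. The margin \eqref{eq:margin} pays for the longer spoke and for the shift:
\[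
\Delta_{tw}=2\bigl(\langle\ell_t,\bar q_w\rangle-\langle p_t,p_w\rangle\bigr)-0.001-\|h\|^2-2\langle z_t,h\rangle>0.01-0.001-0.009=0
\]
by \eqref{eq:theta}.

\emph{Edges $tt'$ within $T$.} Since $2\langle z_t,z_{t'}\rangle=\eta_t\eta_{t'}$,
\[
\Delta_{tt'}=\eta_t\eta_{t'}+2\langle\ell_t,\ell_{t'}\rangle-2\langle p_t,p_{t'}\rangle-0.002 .
\]
The first term is large because $R$ is, while in $P$ the components of size $R$ have nonpositive inner products. Let $t,t'\in U$. Then $\eta_t\eta_{t'}\ge9598$ and $|\langle\ell_t,\ell_{t'}\rangle|\le401.0725<402$. The product $\langle p_t,p_{t'}\rangle$ equals $\|r_\gamma\|^2-R^2/(k_\gamma-1)$ within a group $\gamma$ and $\langle r_\gamma,r_{\gamma'}\rangle$ for different groups, so it is at most $401$. Hence $\Delta_{tt'}>9598-804-802-0.002>0$. Let $t=\ast$ and $t'=(\gamma,\kappa)$. Then $\eta_\ast\eta_{t'}>0.13\cdot97>12$, $\langle\ell_\ast,\ell_{j_\gamma}\rangle=0.3\cdot0.82=0.246$, and $\langle p_\ast,p_{t'}\rangle=\langle\bar p_\ast,r_\gamma\rangle=0.281(1-\mu)-0.317\mu\le0.281$ by \eqref{eq:star}. Hence $\Delta_{tt'}>12+0.492-0.562-0.002>0$.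
\end{proof}

As Section~\ref{sec:complete} requires, non-edges are longer in $Q$: $\|q_{a_i}-q_{b_j}\|^2=406+42=448$, while $\|p_{a_i}-p_{b_j}\|^2=406+41.68=447.68$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:range}]
By Lemmas~\ref{lem:P}, \ref{lem:Q} and~\ref{lem:metric}, for every admissible choice of groups the polytopes $P$ and $Q$ are full-dimensional, contain their distinguished points in the interior, have the edge-graph $G$, and satisfy \eqref{eq:strict}. By Lemma~\ref{lem:F}, $G$ is a complete graph minus the edges of a $6$-cycle. An isometry would give $\|q_i-x_Q\|=\|p_i-x_P\|$, which contradicts \eqref{eq:strict}.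

Let $g=|\Gamma|$ and $S=\sum_\gamma k_\gamma$. The integers $g$ and $S$ are subject only to $g\ge6$ and $S\ge3g$. The number $N$ of vertices and the dimensions are
\[
N=7+S,\qquad d=6+S-g,\qquad e=3+|T|=4+S .
\]
For Theorem~\ref{thm:main} take $g=6$ and all $k_\gamma=3$; then $S=18$, $N=25$, $d=18$, $e=22$. For Theorem~\ref{thm:range}(a), given $d$ and $e$, put $g=e-d+2$ and $S=e-4$. Then $g\ge6$ is equivalent to $e-d\ge4$, and $S\ge3g$ reads $d+(e-d)-4\ge3(e-d)+6$, which is $d\ge2(e-d)+10$; moreover $6+S-g=d$ and $4+S=e$. For Theorem~\ref{thm:range}(b) take $g=6$ and $S=N-7\ge18$.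
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Rigidity \& Tensegrity of Frameworks},
\texttt{https://warwick.ac.uk/\allowbreak fac/\allowbreak sci/\allowbreak maths/\allowbreak people/\allowbreak staff/\allowbreak winter/\allowbreak slides\_toronto\_2023.pdf}

\end{thebibliography}
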